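\title{Exponential decay of covariances in the partial wetting regime of a Gaussian interface}

\begin{abstract}
We consider the lattice Gaussian interface over a cube of $\mathbb Z^d$, $d\ge2$, with zero boundary condition, constrained to be nonnegative and rewarded by a $\delta$-pinning of strength $\eta$ at height zero. We prove that whenever the pinning free energy is positive, the covariances of the heights decay exponentially, uniformly in the volume. The proof shows that the covariance function satisfies, up to small nonlocal errors, the inequality $c\le K\Delta c$ of a massive field. Its ingredients are an exact one-site identity, a flux inequality for the mean height next to a pinned site, and a multiscale bound on the covariance with a large local height. We also prove an exponential lower bound, an extension to Lipschitz observables, and a converse: for $\eta=0$ and for $\eta$ below the wetting point, the covariances have no summable bound that is uniform in the volume.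
\end{abstract}

\section{Introduction}

\subsection{The model and the question}

Let $d\ge2$ and let $\Lambda_L=\{-\lceil L/2\rceil+1,\dots,\lfloor L/2\rfloor\}^d\subset\mathbb Z^d$, a cube with $L^d$ sites. An interface over $\Lambda_L$ is a family of heights $\varphi=(\varphi_x)_{x\in\mathbb Z^d}$ with $\varphi_x=0$ for $x\notin\Lambda_L$. Its energy is
\[
\mathcal H_L(\varphi)=\frac12\sum_{\{x,y\}}(\varphi_x-\varphi_y)^2,
\]
the sum running over the nearest-neighbor pairs $\{x,y\}$ that meet $\Lambda_L$. A hard wall forbids negative heights, and a pinning strength $\eta\ge0$ rewards contact with the wall. Both effects are encoded in the one-site measure $\nu_\eta(\mathrm dt)=\mathbf 1_{\{t\ge0\}}\,\mathrm dt+\eta\,\delta_0(\mathrm dt)$, and the wetting measure is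
\[
\mathbb P_L(\mathrm d\varphi)=\frac1{Z_{L,\eta}}\,e^{-\mathcal H_L(\varphi)}\prod_{x\in\Lambda_L}\nu_\eta(\mathrm d\varphi_x).
\]
We write $\mathbb E_L$ and $\operatorname{Cov}_L$ for its expectation and covariance. (This is the case $\lambda=0$ of the model whose energy carries the additional term $\lambda\sum_x\varphi_x$, $\lambda\ge0$.)

The wall and the pinning compete. Near the wall the constraint $\varphi\ge0$ cuts off the fluctuations of the interface, so entropy pushes it up; each site where $\varphi_x=0$ earns a factor $\eta$, which pulls it down. The outcome is recorded by the free energy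
\[
f(\eta)=\lim_{L\to\infty}f_L(\eta),\qquad f_L(\eta)=\frac1{L^d}\log\frac{Z_{L,\eta}}{Z_{L,0}}\ge0 .
\]
The limit exists and is nondecreasing in $\eta$ (Lemma~\ref{lem:free}). Since $\eta f_L'(\eta)$ is the expected fraction of sites of $\Lambda_L$ with $\varphi_x=0$, the free energy measures how much of the interface touches the wall. One says that $\eta$ is in the \emph{partial wetting regime} if $f(\eta)>0$, and the wetting transition is at $\eta_c=\inf\{\eta:f(\eta)>0\}$. The regime is not empty: the configuration $\varphi\equiv0$ gives $Z_{L,\eta}\ge\eta^{L^d}$, while $Z_{L,0}\le(2\pi)^{L^d/2}$ by \eqref{eq:Zupper} below, so $f(\eta)>0$ for $\eta>\sqrt{2\pi}$. It is known that in the partial wetting regime the interface is localized; for example, $\mathbb E_L\varphi_0$ is bounded uniformly in $L$. The following question comes from \cite{Wetting}.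

\medskip
\noindent\textbf{Question.} \emph{Let $f(\eta)>0$. Are there $C,c\in(0,\infty)$, depending only on $d$ and $\eta$, such that $|\operatorname{Cov}_L(\varphi_i,\varphi_j)|\le Ce^{-c|i-j|_2}$ for all $L$ and all $i,j\in\Lambda_L$?}
\medskip

Gaussian fields suggest the answer. Without wall and pinning, the covariance of $\varphi_i$ and $\varphi_j$ is the expected time that a random walk started at $i$ spends at $j$ before leaving $\Lambda_L$. Its sum over $j$ is the expected exit time, which is unbounded in $L$, so there is no summable decay. If the Gaussian field is forced to vanish on a fixed set $A$, the walk is also killed on $A$; when $A$ occupies a positive fraction of every cube of some side $\ell$, the walk is killed with uniformly positive probability each time it travels a distance of order $\ell$, and the covariances decay exponentially. In the partial wetting regime the zero set $A=\{x\in\Lambda_L:\varphi_x=0\}$ has positive density, so one guesses that the answer is yes. The guess is not a proof, because $A$ is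 random:
\[
\operatorname{Cov}_L(\varphi_i,\varphi_j)=\mathbb E_L\big[\operatorname{Cov}_L(\varphi_i,\varphi_j\mid A)\big]+\operatorname{Cov}_L\big(\mathbb E_L[\varphi_i\mid A],\mathbb E_L[\varphi_j\mid A]\big),
\]
and the second term involves the correlations of $A$ itself, about which the killing picture says nothing. Our proof does not use this decomposition. It derives a difference inequality for the full covariance.

\subsection{Results}

\begin{theorem}\label{thm:A}
Let $d\ge2$ and $f(\eta)>0$. There are $C,c\in(0,\infty)$, depending only on $d$ and $\eta$, such that for all $L$ and all $i,j\in\Lambda_L$,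
\[
0\le\operatorname{Cov}_L(\varphi_i,\varphi_j)\le Ce^{-c|i-j|_1}\le Ce^{-c|i-j|_2}.
\]
\end{theorem}

This answers the question. The next two theorems complement it and are not used in its proof. A function $F$ of the configuration is \emph{coordinatewise Lipschitz with constants $(l_i)$} if $|F(\varphi)-F(\varphi')|\le l_i|\varphi_i-\varphi'_i|$ whenever $\varphi$ and $\varphi'$ differ only at $i$.

\begin{theorem}\label{thm:B}
\begin{enumerate}
\item[(i)] For every $\eta\ge0$ there is $c_*=c_*(d,\eta)\in(0,1)$ such that $\operatorname{Cov}_L(\varphi_i,\varphi_j)\ge c_*^{\,|i-j|_1+1}$ for all $L$ and $i,j\in\Lambda_L$. So when $f(\eta)>0$ the decay is exactly exponential.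
\item[(ii)] Let $f(\eta)>0$ and let $C,c$ be as in Theorem~\ref{thm:A}. If $F,G$ are coordinatewise Lipschitz with constants $(l_i)$, $(l'_j)$ of finite support, then
\[
|\operatorname{Cov}_L(F,G)|\le\sum_{i,j}l_il'_j\,Ce^{-c|i-j|_1}.
\]
Moreover $|\operatorname{Cov}_L(\mathbf 1_{\{\varphi_i=0\}},\mathbf 1_{\{\varphi_j=0\}})|\le C'e^{-c|i-j|_1}$ with $C'=C'(d,\eta)$.
\end{enumerate}
\end{theorem}

\begin{theorem}\label{thm:C}
Let $\eta=0$ or $0<\eta<\eta_c$. There is no function $\chi:\mathbb Z^d\to[0,\infty)$ with $\sum_z\chi(z)<\infty$ and $\operatorname{Cov}_L(\varphi_i,\varphi_j)\le\chi(i-j)$ for all $L$ and $i,j\in\Lambda_L$. In particular exponential decay fails.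
\end{theorem}

For $d\ge3$, $f(\eta)>0$ for all $\eta>0$ by \cite{BDZ}. Hence for $d\ge3$ uniform exponential decay holds if and only if $f(\eta)>0$. For $d=2$ only the value $\eta=\eta_c$ is left open here.

Section~\ref{sec:onesite} computes the conditional law of one height. Section~\ref{sec:idea} isolates the inequality that yields exponential decay, tests it on a system of two sites and lists what has to be proved. Sections~\ref{sec:tools}--\ref{sec:tail} prove Theorem~\ref{thm:A}, and Sections~\ref{sec:B} and~\ref{sec:C} prove Theorems~\ref{thm:B} and~\ref{thm:C}. Constants $C,c,C_i,c_i$ are positive and depend only on $d$ and $\eta$; unnumbered ones may change from line to line.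

\section{Finite-volume measures and the law of one height}\label{sec:onesite}

\subsection{Notation and the FKG inequality}

We write $x\sim y$ if $|x-y|_1=1$, and $(\Delta u)_x=\sum_{y\sim x}(u_y-u_x)$. The cube of radius $R$ is $Q(z,R)=\{y:|y-z|_\infty\le R\}$; a cube of side $\ell$ has $\ell^d$ sites. The outer boundary $\partial D$ of a set $D$ consists of the sites outside $D$ that have a neighbor in $D$.

For a finite $D\subset\mathbb Z^d$ and a boundary condition $b\ge0$ on $D^c$, let $\mu_D^{b,\eta}$ be the probability measure on configurations equal to $b$ off $D$ with density $e^{-\mathcal H_D(\varphi)}/Z^b_{D,\eta}$ with respect to $\prod_{x\in D}\nu_\eta(\mathrm d\varphi_x)$, where $\mathcal H_D$ is half the sum of $(\varphi_x-\varphi_y)^2$ over the edges meeting $D$. Thus $\mathbb P_L=\mu_{\Lambda_L}^{0,\eta}$. The law of $\varphi_D$ depends on $b$ only through its values on $\partial D$, and bounds such as $b\le H$ are only required there. As a function of $\varphi_D$, the energy is $\frac12\langle\varphi,-\Delta_D\varphi\rangle$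 plus an affine term, where the Dirichlet Laplacian $-\Delta_D$ is positive definite; so polynomials in $\varphi$ and exponentials of linear functions are integrable. The \emph{Markov property} states that under $\mu_D^{b,\eta}$ the conditional law of $\varphi_{D'}$, $D'\subset D$, given the field off $D'$ is $\mu_{D'}^{\varphi,\eta}$.

If $u=0$ off $D$, the edges inside $D$ cancel in the sum of $-\Delta u$ over $D$, and only the flux through the boundary remains:
\begin{equation}\label{eq:fluxsum}
\sum_{x\in D}-(\Delta u)_x=\sum_{x\in D}n_D(x)\,u_x,\qquad n_D(x)=\#\{y\sim x:\ y\notin D\}.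
\end{equation}

A function of the configuration is \emph{increasing} if it is nondecreasing in each coordinate. The FKG inequality \cite{Preston,KR} says the following. Let $\mu$ be a probability measure on $\mathbb R^D$ with a density $\varrho$ with respect to a product of $\sigma$-finite measures, and suppose $\varrho(\varphi\vee\psi)\varrho(\varphi\wedge\psi)\ge\varrho(\varphi)\varrho(\psi)$, with coordinatewise maximum and minimum. Then $\operatorname{Cov}_\mu(F,G)\ge0$ for bounded increasing $F,G$; by truncation this extends to increasing functions that are square integrable, or nonnegative with $F$, $G$, $FG$ integrable. The density $e^{-\mathcal H_D}$ qualifies: $-\mathcal H_D$ is a sum of one-site terms, for which the condition is an equality, and of products $\varphi_x\varphi_y$, for which $(s\vee s')(t\vee t')+(s\wedge s')(t\wedge t')-st-s't'$ equals $0$ if $(s-s')(t-t')\ge0$ and $|s-s'|\,|t-t'|$ otherwise. The reference measures may differ from site to site. In particular $\operatorname{Cov}_L(\varphi_i,\varphi_j)\ge0$,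 and we will use FKG mostly in the form
\begin{equation}\label{eq:compare}
G_2-G_1\ \text{increasing}\quad\Longrightarrow\quad\operatorname{Cov}(\varphi_j,G_1)\le\operatorname{Cov}(\varphi_j,G_2).
\end{equation}

\subsection{One site}

Let $S_x=\sum_{y\sim x}\varphi_y\ge0$, and let $\mathcal F_x$ be the $\sigma$-algebra generated by $\varphi_y$, $y\ne x$. The terms of the energy that contain $t=\varphi_x$ are $dt^2-tS_x$, so given $\mathcal F_x$ the law of $\varphi_x$ is proportional to $e^{-dt^2+tS_x}\nu_\eta(\mathrm dt)$. For $S\ge0$ and $\eta\ge0$ put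
\[
I(S)=\int_0^\infty e^{-dt^2+tS}\,\mathrm dt,\qquad p=\frac{\eta}{\eta+I},\qquad m=\frac{I'}{\eta+I},\qquad q(S)=\frac{1-\eta S}{\eta+I(S)} .
\]

\begin{lemma}\label{lem:onesite}
Let $\eta\ge0$. Under $\mu_D^{b,\eta}$, for $x\in D$:
\begin{enumerate}
\item[(a)] given $\mathcal F_x$, $\varphi_x$ vanishes with probability $p(S_x)$ and has mean $m(S_x)$ and variance $m'(S_x)$;
\item[(b)] $\mathbb E[-(\Delta\varphi)_x\mid\mathcal F_x]=2dm(S_x)-S_x=q(S_x)$ and $\mathbb E[-\varphi_x(\Delta\varphi)_x\mid\mathcal F_x]=1-p(S_x)$.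
\end{enumerate}
Moreover:
\begin{enumerate}
\item[(c)] $I(0)e^{S^2/4d}\le I(S)\le2I(0)e^{S^2/4d}$ and $2dm(S)\le S+1/I(0)$; if $\eta S\ge1$, then $2dm(S)\le S$;
\item[(d)] $m'$ is continuous and positive and $m'(S)\to\frac1{2d}$ as $S\to\infty$;
\item[(e)] $p'=-mp$ and $K_p:=\sup_{S\ge0}m(S)p(S)<\infty$.
\end{enumerate}
\end{lemma}

\begin{proof}
The normalizing constant of the conditional law is $\eta+I(S)$, and the first two derivatives of $\log(\eta+I(S))$ are the mean and the variance. This gives (a) and the first part of (d).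

(b) We have $-(\Delta\varphi)_x=2dt-S$ and $(2dt-S)e^{-dt^2+tS}=-\partial_te^{-dt^2+tS}$. Integrating over $t\ge0$ gives
\begin{equation}\label{eq:Iode}
2dI'(S)-SI(S)=1,
\end{equation}
so that $2dm-S=(2dI'-SI-\eta S)/(\eta+I)=q$. Multiplying by $t$ first and integrating by parts gives $\int_0^\infty t(2dt-S)e^{-dt^2+tS}\mathrm dt=I(S)$; the atom contributes nothing, and $I/(\eta+I)=1-p$.

(c) Completing the square, $I(S)=e^{S^2/4d}\int_{-S/2d}^\infty e^{-du^2}\mathrm du$, and the integral lies between $I(0)$ and $2I(0)$. The bounds on $2dm=S+q$ follow from $q\le1/I(0)$ and from $q\le0$ for $\eta S\ge1$.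

(d) The law of $u=t-S/2d$ is proportional to $e^{-du^2}\mathbf 1_{\{u\ge-S/2d\}}\mathrm du$ plus an atom of mass $\eta e^{-S^2/4d}$ at $-S/2d$. As $S\to\infty$ its moments of order $0,1,2$ converge to those of $e^{-du^2}\mathrm du$ on $\mathbb R$, whose normalized variance is $\frac1{2d}$.

(e) $p'=-\eta I'/(\eta+I)^2=-mp$; by (c), $m$ grows at most linearly and $p\le\eta e^{-S^2/4d}/I(0)$.
\end{proof}

For the Gaussian field without wall and pinning the conditional mean of $-(\Delta\varphi)_x$ is zero. So $q(S)$ is the net force that the wall exerts at $x$: the term $1$ in its numerator is the repulsion of the hard wall, and the term $-\eta S$ is the attraction of the pinning. For $\eta>0$ we also put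
\[
w=\frac1p=1+\frac I\eta .
\]
Then $w'=mw$ and $q(S)=p(S)(\frac1\eta-S)$, and $w,w',w''$ are positive and increasing because $I^{(k)}(S)=\int_0^\infty t^ke^{-dt^2+tS}\mathrm dt$.

\section{The massive inequality and a system of two sites}\label{sec:idea}

\subsection{The target}

Fix $j$ and consider $c_x=\operatorname{Cov}(\varphi_j,\varphi_x)$ as a function of $x$. For the Gaussian field with energy $\mathcal H_D+\frac1{2K}\sum_x\varphi_x^2$ the covariance matrix is $(-\Delta_D+1/K)^{-1}$, so $c_x=K\Delta c_x$ for $x\ne j$. For an upper bound on $c$ an inequality suffices, and it tolerates a small nonlocal error.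

\begin{lemma}\label{lem:massive}
Let $\Lambda\subset\mathbb Z^d$ be finite, $j\in\Lambda$, and let $c:\mathbb Z^d\to[0,\infty)$ vanish off $\Lambda$. Let $K,K'\ge0$ and $\theta:\mathbb Z^d\to[0,\infty)$ with $\sum_z\theta(z)e^{|z|_1}\le\frac14$, and suppose
\begin{equation}\label{eq:massive}
c_x\le K\Delta c_x+\sum_y\theta(y-x)\,c_y+K'e^{-|x-j|_1}\qquad(x\in\Lambda\setminus\{j\}).
\end{equation}
If $0<\delta\le\frac12$ and $2dK(e^\delta-1)\le\frac14$, then for all $z\in\Lambda$
\[
c_z\le2\big[(1+2dK)c_j+K'\sigma\big]e^{-\delta|z-j|_1},\qquad\sigma=\sum_{y\in\mathbb Z^d}e^{-|y|_1/2}.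
\]
\end{lemma}

\begin{proof}
Fix $z$, let $v_x=e^{-\delta|x-z|_1}$ and $\Sigma=\sum_xv_xc_x<\infty$. Multiply \eqref{eq:massive} by $v_x$ and sum over $x\in\Lambda\setminus\{j\}$. For $x\notin\Lambda$ we have $\Delta c_x=\sum_{y\sim x}c_y\ge0$, and $-\Delta c_j\le2dc_j$. Since $\Delta$ is symmetric and $\Delta v\le2d(e^\delta-1)v$,
\[
\sum_{x\in\Lambda\setminus\{j\}}v_x\Delta c_x\le\sum_{x\in\mathbb Z^d}v_x\Delta c_x+2dv_jc_j=\sum_xc_x\Delta v_x+2dv_jc_j\le2d(e^\delta-1)\Sigma+2dv_jc_j .
\]
From $v_x\le e^{|x-y|_1}v_y$ we get $\sum_{x,y}v_x\theta(y-x)c_y\le\frac14\Sigma$, and from $v_x\le v_je^{\delta|x-j|_1}$ we get $\sum_xv_xe^{-|x-j|_1}\le\sigma v_j$. Adding $v_jc_j$ to both sides, $\Sigma\le\frac12\Sigma+[(1+2dK)c_j+K'\sigma]v_j$. Finally $c_z=v_zc_z\le\Sigma$.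
\end{proof}

The roles of $K$ and $\theta$ are different: $\theta$ must be small, while $K$ may be as large as it likes, since it only affects the rate $\delta$.

\subsection{Why the direct approach fails}

Let $\eta>0$ and $x\ne j$. As $\varphi_j$ is $\mathcal F_x$-measurable, Lemma~\ref{lem:onesite} gives
\begin{equation}\label{eq:cond}
c_x=\operatorname{Cov}(\varphi_j,m(S_x)),\qquad\Delta c_x=\operatorname{Cov}(\varphi_j,(\Delta\varphi)_x)=-\operatorname{Cov}(\varphi_j,q(S_x)).
\end{equation}
With $\bar m=\sup m'$, \eqref{eq:compare} yields $c_x\le\bar m\sum_{y\sim x}c_y=\bar m(\Delta c_x+2dc_x)$. If $2d\bar m<1$, this would be \eqref{eq:massive} with $K=\bar m/(1-2d\bar m)$ and no error terms. The condition never holds. By \eqref{eq:Iode}, $I'\ge SI/2d$, and $\eta+I\le(1+\eta/I(0))I$, so that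
\[
(\eta+I)^2q'=(\eta S-1)I'-\eta(\eta+I)>0\qquad\text{for }S\ge S_0,
\]
as soon as $S_0>1/\eta$ and $(\eta S_0-1)S_0>2d\eta(1+\eta/I(0))$. Since $q'=2dm'-1$, the conditional variance \emph{exceeds} the Gaussian value $\frac1{2d}$ on $[S_0,\infty)$: a high site still has a small chance to jump down to the wall. By \eqref{eq:cond}, not even $\Delta c_x\ge0$ follows from FKG alone.

\subsection{Pinning the site $x$}

The formula $q(S)=p(S)(\frac1\eta-S)$ shows a way out: $q$ becomes affine once the factor $p(S)$ is absorbed into the measure, and $p(S_x)$ is, up to normalization, the density of the field conditioned on $\varphi_x=0$. Let $\mathbb E$ and $\operatorname{Cov}$ refer to $\mu_D^{b,\eta}$, let $x\in D$ and $\rho_x=\mathbb P(\varphi_x=0)>0$, and let $\mathbb E_0$ and $\operatorname{Cov}_0$ refer to the measure conditioned on $\varphi_x=0$, which is $\mu_{D\setminus\{x\}}$ with boundary value $0$ at $x$.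

\begin{lemma}\label{lem:pinned}
Let $\eta>0$ and let $F,G$ be $\mathcal F_x$-measurable with $F$, $G$, $FG$ integrable. Then $\mathbb E[G]=\rho_x\mathbb E_0[G\,w(S_x)]$ and
\[
\rho_x\operatorname{Cov}_0\big(F,G\,w(S_x)\big)=\operatorname{Cov}(F,G)+(\mathbb EF-\mathbb E_0F)\,\mathbb EG .
\]
\end{lemma}

\begin{proof}
We have $\rho_x\mathbb E_0[Gw(S_x)]=\mathbb E[Gw(S_x)\mathbf 1_{\{\varphi_x=0\}}]=\mathbb E[Gw(S_x)p(S_x)]=\mathbb E[G]$. Applied to $G$ and to $FG$, this shows that the left side of the display equals $\mathbb E[FG]-\mathbb E_0F\,\mathbb EG$.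
\end{proof}

Take $F=\varphi_j$ with $j\ne x$, and put
\[
\gamma_x=\mathbb E\varphi_j-\mathbb E_0\varphi_j,\qquad s_x=\mathbb E_0[S_x].
\]
The number $\gamma_x$ is the drop of the mean height at $j$ caused by pinning $x$, and $s_x$ is the mean total height around the pinned site. We apply the lemma three times. For $G=p(S_x)$ we have $Gw=1$; for $G=m(S_x)$, $Gw=w'(S_x)$; for $G=-q(S_x)$, $Gw=S_x-\frac1\eta$ and $\mathbb EG=\rho_x(s_x-\frac1\eta)$. With \eqref{eq:cond} this gives
\begin{align}
\rho_x\gamma_x&=\operatorname{Cov}(\varphi_j,1-p(S_x))\ \ge0,\label{eq:gamma}\\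
c_x&=\rho_x\operatorname{Cov}_0(\varphi_j,w'(S_x))-\gamma_x\,\mathbb E\varphi_x\ \le\ \rho_x\operatorname{Cov}_0(\varphi_j,w'(S_x)),\label{eq:cupper}\\
\Delta c_x&=\rho_x\operatorname{Cov}_0(\varphi_j,S_x)+\rho_x\gamma_x\big(\tfrac1\eta-s_x\big),\label{eq:Deltac}
\end{align}
where the inequality in \eqref{eq:gamma} is FKG for the increasing function $1-p(S_x)$. The nonmonotone function $q$ has disappeared. In \eqref{eq:Deltac} the first term is nonnegative by FKG, and the sign of the second depends on the single number $s_x$. If $s_x\le1/\eta$, then $\Delta c_x\ge\rho_x\operatorname{Cov}_0(\varphi_j,S_x)$, and the massive inequality reduces to comparing $w'(S_x)$ with $S_x$ under the pinned measure.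

\begin{example}\label{ex:two}
Let $D=\{x,j\}$ with $x\sim j$ and a constant boundary condition $\beta\ge0$. Then $S_x=\varphi_j+(2d-1)\beta$ and $\Delta c_x=c_j-2dc_x$. For the Gaussian field without wall and pinning, $c_x=c_j/2d$.

\emph{Zero boundary condition.} Let $\beta=0$. Given $\varphi_x=0$, all neighbors of $j$ vanish, so $\varphi_j$ has the one-site law with $S=0$. By \eqref{eq:Iode}, $I'(0)=\frac1{2d}$, hence
\[
s_x=m(0)=\frac1{2d(\eta+I(0))}<\frac1\eta,\qquad\operatorname{Cov}_0(\varphi_j,S_x)=m'(0)>0 .
\]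
So \eqref{eq:Deltac} gives $\Delta c_x\ge\rho_xm'(0)$, and \eqref{eq:cupper} gives $c_x\le K\Delta c_x$ with $K=\operatorname{Cov}_0(\varphi_j,w'(\varphi_j))/m'(0)$. This $K$ is finite, because $w'(t)=m(t)w(t)\le C(1+t)e^{t^2/4d}$ while the law of $\varphi_j$ has density proportional to $e^{-dt^2}$ on $(0,\infty)$. Rearranging, $c_x\le c_j/(2d+1/K)$, which is the value for the Gaussian field of squared mass $1/K$.

\emph{High boundary condition.} Let $(2d-1)\beta\ge S_0$. Then $q(S_x)$ is a strictly increasing function of the nondegenerate variable $\varphi_j$. With an independent copy $\varphi'_j$, the covariance of $\varphi_j$ and $g(\varphi_j)$ equals $\frac12\mathbb E[(\varphi_j-\varphi'_j)(g(\varphi_j)-g(\varphi'_j))]$, which is positive for strictly increasing $g$. So \eqref{eq:cond} gives $\Delta c_x<0$, that is, $c_x>c_j/2d$, and $c_x\le K\Delta c_x$ fails for every $K\ge0$. Here $s_x\ge S_0>1/\eta$.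
\end{example}

The example shows that the inequality $s_x\le1/\eta$ is not a local fact: it depends on the boundary condition. It also hides one difficulty. In a large volume we compare covariances by \eqref{eq:compare}, which would require $KS-w'(S)$ to be increasing; this fails because $w''$ is unbounded. We must cut $S_x$ at a level $M$ and treat the event $\{S_x>M\}$ separately. Three things are therefore needed for $\mathbb P_L$.
\begin{enumerate}
\item[(1)] \emph{Localization} (Sections~\ref{sec:density} and~\ref{sec:relax}): a high boundary condition is forgotten over a short distance, the heights have almost Gaussian tails, and $\rho_x\ge\rho_*>0$, uniformly in $L$. The hypothesis $f(\eta)>0$ enters only through the density of zeros in Lemma~\ref{lem:density}, on which these statements rest.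
\item[(2)] \emph{The flux inequality} $s_x\le1/\eta$ (Section~\ref{sec:flux}).
\item[(3)] \emph{A tail bound}: the covariance of $\varphi_j$ with a function supported on $\{S_x>M\}$ is at most a small average of the $c_y$ (Section~\ref{sec:tail}).
\end{enumerate}

\section{Stochastic comparison and Gaussian bounds}\label{sec:tools}

In this section $\eta\ge0$ is arbitrary and the constants depend only on $d$. We write $\mu\preceq\mu'$ if $\int F\,\mathrm d\mu\le\int F\,\mathrm d\mu'$ for all bounded increasing $F$. By FKG, multiplying one of our measures by an increasing density, or conditioning it on an increasing event, raises it in this order, since $\mathbb E[Fg]/\mathbb E[g]\ge\mathbb E[F]$. For $A\subset D$, let $b^A$ be the extension of $b$ by $0$ on $A$. The \emph{harmonic extension} $h$ of $b$ to $D$ is defined by $\Delta h=0$ on $D$ and $h=b$ off $D$; it is given by $h_z=E_z[b(X_T)]$, where $X$ is simple random walk started at $z$ and $T$ is its exit time from $D$.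

\begin{lemma}\label{lem:mono}
\begin{enumerate}
\item[(a)] If $b\le b'$, then $\mu_D^{b,\eta}\preceq\mu_D^{b',\eta}$.
\item[(b)] If $A\subset D$, then $\mu_{D\setminus A}^{b^A,\eta}\preceq\mu_D^{b,\eta}$. In particular $\mu_D^{0,\eta}$ increases with $D$.
\item[(c)] Under $\mu_D^{b,\eta}$, given that the zero set $\{x\in D:\varphi_x=0\}$ equals $A$, the field has law $\mu_{D\setminus A}^{b^A,0}$. Consequently $\mu_D^{b,\eta}\preceq\mu_D^{b,0}$. Both statements hold also if the pinning is present only at some sites of $D$.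
\item[(d)] If $h$ is the harmonic extension of $b$ to $D$ and $\psi$ has law $\mu_D^{0,0}$, then $\mu_D^{b,0}\preceq\operatorname{Law}(h+\psi)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) On $[0,\infty)^D$ the density of $\mu_D^{b',\eta}$ with respect to $\mu_D^{b,\eta}$ is a constant times the increasing function $\exp\sum_{x\in D,\,y\notin D,\,x\sim y}(b'_y-b_y)\varphi_x$.

(b) By the Markov property $\mu_D^{b,\eta}$ is a mixture, over the values $a\ge0$ of the field on $A$, of measures on $D\setminus A$ with boundary condition $(b,a)\ge b^A$. Apply (a).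

(c) Expanding the product of the measures $\nu_\eta$ gives $\prod_{x\in D}\nu_\eta=\sum_{A\subset D}\eta^{|A|}\prod_{x\in A}\delta_0\prod_{x\in D\setminus A}\nu_0$, and the term $A$ is carried by the configurations with zero set $A$. This is the first claim. So $\mu_D^{b,\eta}$ is a mixture of the measures $\mu_{D\setminus A}^{b^A,0}$, each of which is $\preceq\mu_D^{b,0}$ by (b). With partial pinning the sum runs over the subsets $A$ of the pinning sites.

(d) For $u=0$ off $D$, $\mathcal H_D(h+u)=\mathcal H_D(h)+\mathcal H_D(u)$, because the cross term $\sum_{x\in D}u_x(-\Delta h)_x$ vanishes. Hence under $\mu_D^{b,0}$ the field $\varphi-h$ is the Gaussian field with zero boundary condition conditioned on $\{u\ge-h\}$. This measure satisfies FKG. Conditioning it on the increasing event $\{u\ge0\}\subset\{u\ge-h\}$ raises it and produces the law of $\psi$.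
\end{proof}

Without pinning the measure is log-concave, and its fluctuations are at most Gaussian. The Brascamp--Lieb inequality \cite{BL} states: if $\mu$ has density proportional to $\exp(-\frac12\langle\varphi,\Gamma\varphi\rangle-V(\varphi))$ on $\mathbb R^D$, with $\Gamma$ positive definite and $V:\mathbb R^D\to(-\infty,\infty]$ convex, then $\operatorname{Var}_\mu\langle u,\varphi\rangle\le\langle u,\Gamma^{-1}u\rangle$. For $\mu_D^{b,0}$ tilted by $e^{t\varphi_x}$ take $\Gamma=-\Delta_D$ and $V$ affine on $[0,\infty)^D$, $V=\infty$ elsewhere. The second derivative of $t\mapsto\log\mathbb E e^{t(\varphi_x-\mathbb E\varphi_x)}$ is the variance of $\varphi_x$ under the tilted measure, hence at most $G_D(x,x)$, where $G_D=(-\Delta_D)^{-1}$. So $\mathbb Ee^{t(\varphi_x-\mathbb E\varphi_x)}\le e^{t^2G_D(x,x)/2}$, and Markov's inequality gives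
\begin{equation}\label{eq:conc}
\mu_D^{b,0}\big(\varphi_x-\mathbb E\varphi_x>t\big)\le e^{-t^2/(2G_D(x,x))}\qquad(t\ge0).
\end{equation}

To bound $G_D$, recall that on the interval $\{-n+1,\dots,n-1\}$ the Dirichlet Laplacian has the orthonormal eigenfunctions and eigenvalues
\begin{equation}\label{eq:spectrum}
e_k(y)=n^{-1/2}\sin\frac{\pi k(y+n)}{2n},\qquad\lambda_k=2\Big(1-\cos\frac{\pi k}{2n}\Big)\in\Big[\frac{k^2}{n^2},\frac{\pi^2k^2}{4n^2}\Big],\qquad1\le k\le2n-1,
\end{equation}
where we used $2\theta^2/\pi^2\le1-\cos\theta\le\theta^2/2$ on $[0,\pi]$. On a cube one takes products of eigenfunctions and sums of eigenvalues. Let $D\subset Q=Q(z,R)$ and $n=R+1$. As $G_D(x,y)$ is the expected time spent at $y$ before leaving $D$ by the continuous-time walk with generator $\Delta$ started at $x$, we have $G_D\le G_Q$. Bounding $|k|_2^2$ below by $k_1^2+k_2^2$ and grouping the pairs $(k_1,k_2)$ by their maximum,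
\begin{equation}\label{eq:green}
G_D(x,x)\le n^{2-d}\sum_{k\in\{1,\dots,2n-1\}^d}\frac1{|k|_2^2}\le n^{2-d}(2n)^{d-2}\sum_{i=1}^{2n-1}\frac{2i}{i^2}\le C\log R\qquad(R\ge2).
\end{equation}
Here $d\ge2$ is used: for $d=1$, $G_Q(z,z)=(R+1)/2$.

\begin{lemma}\label{lem:height}
There are $C_0$ and $\Gamma_n$, $n\ge1$, such that the following holds for $D\subset Q(z,R)$, $R\ge2$, $x\in D$. First, $G_D(x,x)\le C_0\log R$ and $\int\psi_x\,\mathrm d\mu_D^{0,0}\le C_0\log R$. Second, if $0\le b\le H$ with $H$ a constant, then for all $\eta\ge0$, $t\ge0$,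
\[
\mu_D^{b,\eta}\big(\varphi_x>H+C_0\log R+t\big)\le e^{-t^2/(2C_0\log R)},\qquad\int\big(\max_D\varphi\big)^n\mathrm d\mu_D^{b,\eta}\le\Gamma_n(H+\log R)^n .
\]
\end{lemma}

\begin{proof}
Let $C$ be the constant in \eqref{eq:green}. By Lemma~\ref{lem:mono}(a),(b), $\mu_D^{0,0}\preceq\mu_Q^{\alpha,0}$ with $Q=Q(z,R)$ and the constant boundary condition $\alpha=C'\log R$. The point of raising the boundary is that the wall becomes almost irrelevant. The unconstrained Gaussian field with boundary condition $\alpha$ has mean $\alpha$ and variances at most $C\log R$, so it has a negative value with probability at most $(2R+1)^dR^{-C'^2/(2C)}$, which is at most $\frac12$ for all $R\ge2$ if $C'$ is large. Conditioning on nonnegativity therefore at most doubles the expectation of $|\varphi_x|$, and the mean of $\psi_x$ is at most $2(\alpha+\sqrt{C\log R})\le C_0\log R$ for a suitable $C_0\ge C$.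

By Lemma~\ref{lem:mono}(c),(d), and since the harmonic extension of $b$ is at most $H$, $\mu_D^{b,\eta}\preceq\operatorname{Law}(H+\psi)$ on $D$. The tail bound follows from \eqref{eq:conc} for $\psi_x$. Also $\max_D\varphi$ is dominated by $H+C_0\log R+Y$ with $Y=\max_D(\psi-\mathbb E\psi)_+$, and
\[
\mathbb P(Y>t)\le(2R+1)^de^{-t^2/(2C_0\log R)}\le e^{-t^2/(4C_0\log R)}\qquad\text{for }t\ge C''\log R .
\]
Hence $\mathbb EY^n\le(C''\log R)^n+\int_0^\infty nt^{n-1}e^{-t^2/(4C_0\log R)}\mathrm dt$, and the integral is a constant times $(\log R)^{n/2}$.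
\end{proof}

\section{Free energy and the density of pinned sites}\label{sec:density}

We convert the hypothesis $f(\eta)>0$ into a statement about configurations: every large cube contains a positive fraction of zeros, even under a high boundary condition. If $N$ is the number of zeros, then $\mathbb E e^{-N}$ is the ratio of the partition functions at $\eta/e$ and at $\eta$. So what we need is a strict gap between the free energies at these two values.

\begin{lemma}\label{lem:free}
For $\eta\ge0$ and $Q_\ell$ a cube of side $\ell$, the limit $g(\eta)=\lim_\ell\ell^{-d}\log Z^0_{Q_\ell,\eta}$ exists, is finite and equals $\sup_\ell\ell^{-d}\log Z^0_{Q_\ell,\eta}$; thus $f(\eta)=g(\eta)-g(0)$. The functions $t\mapsto f_L(e^t)$ and $t\mapsto f(e^t)$ are convex, nondecreasing and nonnegative. If $f(\eta)>0$, then $a:=g(\eta)-g(\eta/e)\in(0,1]$.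
\end{lemma}

\begin{proof}
For nonnegative heights $(\varphi_x-\varphi_y)^2\le\varphi_x^2+\varphi_y^2$. Applied to the edges between two disjoint sets, this gives $Z^0_{D_1\cup D_2,\eta}\ge Z^0_{D_1,\eta}Z^0_{D_2,\eta}$. For an upper bound keep only the edges $\{x-e_1,x\}$, $x\in D$, and integrate the heights in decreasing order of the first coordinate; as $\int e^{-(t-s)^2/2}\nu_\eta(\mathrm dt)\le\sqrt{2\pi}+\eta$ for every $s$,
\begin{equation}\label{eq:Zupper}
Z^0_{D,\eta}\le(\sqrt{2\pi}+\eta)^{|D|}.
\end{equation}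
A cube of side $\ell$ is a disjoint union of $\lfloor\ell/k\rfloor^d$ cubes of side $k$ and at most $dk\ell^{d-1}$ single sites, each with partition function at least $I(0)$. Hence $\liminf_\ell\ell^{-d}\log Z^0_{Q_\ell,\eta}\ge k^{-d}\log Z^0_{Q_k,\eta}$ for every $k$, which proves the first sentence.

Expanding in the zero set, $Z^0_{D,\eta}=\sum_{A\subset D}\eta^{|A|}Z^0_{D\setminus A,0}$. The first two derivatives of $t\mapsto\log Z^0_{D,e^t}$ are the mean and the variance of $|A|$, and the term $A=\emptyset$ is $Z^0_{D,0}$; this gives the second sentence. The expansion also gives $Z^0_{D,\eta}\le e^{|D|}Z^0_{D,\eta/e}$, so $a\le1$.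

Next we claim
\begin{equation}\label{eq:unpin}
Z^0_{D,0}\ge e^{-d|A|}Z^0_{D\setminus A,0}\qquad(A\subset D).
\end{equation}
Restrict $\varphi_A$ to $[0,1]^A$, a set of volume one. An edge from $y\in A$ to $x\notin A$ satisfies $(\varphi_x-\varphi_y)^2\le\varphi_x^2+1$, and an edge inside $A$ satisfies $(\varphi_x-\varphi_y)^2\le1$. So, compared with the configuration set to zero on $A$, each of the at most $2d|A|$ edges meeting $A$ costs a factor no worse than $e^{-1/2}$. From \eqref{eq:unpin}, $Z^0_{D,\eta}\le(1+e^d\eta)^{|D|}Z^0_{D,0}$, and so $f(e^t)\le\log(1+e^{d+t})\to0$ as $t\to-\infty$. If $a=0$, then with $t_0=\log\eta$ the convex nondecreasing function $f(e^t)$ has slope zero on $[t_0-1,t_0]$, hence on $(-\infty,t_0]$, and $f(\eta)=\lim_{t\to-\infty}f(e^t)=0$.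
\end{proof}

From here to the end of Section~\ref{sec:tail}, $\eta$ is fixed with $f(\eta)>0$; in particular $\eta>0$. Put $\kappa=a/4\in(0,\frac14]$.

\begin{lemma}\label{lem:density}
There is $\ell_0$ such that for $H\ge1$, $\ell\ge\max(\ell_0,H^{3/2})$, every cube $Q$ of side $\ell$ and every $0\le b\le H$,
\[
\mu_Q^{b,\eta}\big(\#\{x\in Q:\varphi_x=0\}<\kappa\ell^d\big)\le e^{-\kappa\ell^d}.
\]
\end{lemma}

\begin{proof}
The event is increasing, so by Lemma~\ref{lem:mono}(a) we may take $b\equiv H$. With $N$ the number of zeros in $Q$, $\mathbb P(N<\kappa\ell^d)\le e^{\kappa\ell^d}\mathbb Ee^{-N}$, and it suffices to show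
\[
\mathbb Ee^{-N}=Z^H_{Q,\eta/e}/Z^H_{Q,\eta}\le e^{-a\ell^d/2}.
\]
We compare both partition functions with their counterparts for zero boundary condition. Let $\ell\ge2$; then $Q$ lies in a cube of radius $\ell$.

\emph{Numerator.} Differentiating in a constant boundary value $h$,
\[
\frac{\mathrm d}{\mathrm dh}\log Z^h_{Q,\eta/e}=\sum_{x\in Q}n_Q(x)\int(\varphi_x-h)\,\mathrm d\mu_Q^{h,\eta/e}\le2d\ell^{d-1}C_0\log\ell
\]
by Lemma~\ref{lem:mono}(c),(d) and Lemma~\ref{lem:height}. Hence $\log Z^H_{Q,\eta/e}\le\ell^dg(\eta/e)+CH\ell^{d-1}\log\ell$.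

\emph{Denominator.} We force the interface down to the wall along a ramp. Let $\varepsilon\in(0,\frac18)$, $\omega=\lceil\varepsilon\ell\rceil$, let $\varrho(x)$ be the $|\cdot|_\infty$-distance from $x$ to $Q^c$, and put $\xi_x=H(1-\varrho(x)/\omega)_+$. Then $\xi=H$ off $Q$, $\xi=0$ on $Q'=\{x:\varrho(x)\ge\omega\}$, and $\xi>0$ on $Q\setminus Q'$. The set $Q'$ is a cube of side $\ell-2(\omega-1)\ge\frac34\ell$, and $|Q\setminus Q'|\le2d(\omega-1)\ell^{d-1}\le2d\varepsilon\ell^d$. Restrict the integral defining $Z^H_{Q,\eta}$ to $\varphi\ge\xi$ and write $\varphi=\xi+\psi$, with $\psi\ge0$ on $Q$ and $\psi=0$ off $Q$. The reference measure of $\psi_x$ is $\nu_\eta$ on $Q'$ and $\nu_0$ on $Q\setminus Q'$. Let $\tilde Z$, $\tilde{\mathbb E}$ be the partition function and expectation on $Q$ with zero boundary condition and this reference measure. Since $\mathcal H_Q(\xi+\psi)=\mathcal H_Q(\xi)+\mathcal H_Q(\psi)+\sum_{x\in Q}\psi_x(-\Delta\xi)_x$, Jensen's inequality gives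
\[
\log Z^H_{Q,\eta}\ge\log\tilde Z-\mathcal H_Q(\xi)-\sum_{x\in Q}\tilde{\mathbb E}[\psi_x]\,|(\Delta\xi)_x| .
\]
Let $T=\{x\in Q:\varrho(x)\le\omega\}$, so $|T|\le2d\omega\ell^{d-1}$. Along an edge $\xi$ changes by at most $H/\omega$, and among the edges meeting $Q$ it changes only along edges meeting $T$. So $\mathcal H_Q(\xi)\le\frac12\cdot2d|T|H^2/\omega^2\le2d^2H^2\ell^{d-2}/\varepsilon$. Also $|\Delta\xi|\le2dH/\omega$ on $T$ and $\Delta\xi=0$ on $Q\setminus T$, while $\tilde{\mathbb E}\psi_x\le C_0\log\ell$ by Lemma~\ref{lem:mono}(c) and Lemma~\ref{lem:height}; so the last sum is at most $CH\ell^{d-1}\log\ell$. The proof of \eqref{eq:unpin} with $A=Q\setminus Q'$ does not involve the reference measure on $Q'$, and it gives $\log\tilde Z\ge\log Z^0_{Q',\eta}-2d^2\varepsilon\ell^d$. Finally, with $\delta_\ell=\sup_{n\ge3\ell/4}(g(\eta)-n^{-d}\log Z^0_{Q_n,\eta})\to0$,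
\[
\log Z^0_{Q',\eta}\ge|Q'|(g(\eta)-\delta_\ell)\ge\ell^d\big(g(\eta)-2d\varepsilon|g(\eta)|-\delta_\ell\big).
\]

\emph{Conclusion.} Since $H\le\ell^{2/3}$,
\[
\ell^{-d}\log\mathbb Ee^{-N}\le-a+C\varepsilon+C\varepsilon^{-1}\ell^{-2/3}+C\ell^{-1/3}\log\ell+\delta_\ell .
\]
Choose $\varepsilon$ with $C\varepsilon\le a/4$, then $\ell_0$ such that the last three terms sum to at most $a/4$ for $\ell\ge\ell_0$.
\end{proof}

The proof needs $H\log\ell\ll\ell$. In Section~\ref{sec:tail} probabilities of order $e^{-cH^2/\log H}$ must beat factors $e^{C\ell}$, which needs $\ell\ll H^2/\log H$. The choice $\ell\approx H^{3/2}$ lies between the two constraints.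

\section{Relaxation from a high boundary condition and localization}\label{sec:relax}

Given the zero set, the field is a Gaussian field conditioned to be positive, and by Lemma~\ref{lem:mono}(d) the influence of the boundary condition is at most its harmonic extension. That extension is small at $z$ if the walk from $z$ is likely to meet a zero before it reaches the boundary.

\begin{lemma}\label{lem:hit}
There is $c_0\in(0,1)$ such that for $\ell\ge1$, $y\in\mathbb Z^d$ and $U\subset Q(y,\ell)$ with $|U|\ge\kappa\ell^d$, simple random walk from $y$ hits $U$ before leaving $Q(y,2\ell)$ with probability at least $c_0$.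
\end{lemma}

\begin{proof}
Take $y=0$, $n=2\ell+1\le3\ell$, and use the continuous-time walk with generator $\Delta$, which visits the same sequence of sites. Its coordinates are independent one-dimensional walks, and leaving $Q(0,2\ell)$ means that one of them reaches $\pm n$. By \eqref{eq:spectrum}, a one-dimensional walk from $0$ killed at $\pm n$ is at $u$ at time $t$ with probability $\sum_ke_k(0)e_k(u)e^{-\lambda_kt}$. The terms with even $k$ vanish since $e_k(0)=n^{-1/2}\sin\frac{\pi k}2$. For $|u|\le\ell<n/2$, $ne_1(0)e_1(u)=\cos\frac{\pi u}{2n}\ge\cos\frac\pi4>0.7$. For $t=\tau n^2$ with $\tau\in[1,2]$, the terms with odd $k\ge3$ sum in absolute value to at most $\frac1n\sum_{k\ge3}e^{-k^2\tau}\le\frac2ne^{-9\tau}$, and $\lambda_1t\le2.5\tau$. So the probability is at least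
\[
\tfrac1n\,e^{-2.5\tau}\big(0.7-2e^{-6.5\tau}\big)\ge\tfrac cn,\qquad c=0.6\,e^{-5}.
\]
Integrating over $t\in[n^2,2n^2]$, the expected time spent in $U$ before the exit is at least $n^2|U|(c/n)^d\ge\kappa(c/3)^dn^2$. By the strong Markov property it is at most the hitting probability times the largest expected exit time from a point of $Q(0,2\ell)$. The exit time is bounded by that of the first coordinate, whose mean from $u$ is $\frac12(n^2-u^2)\le n^2$, since this function vanishes at $\pm n$ and has one-dimensional Laplacian $-1$. Take $c_0=\kappa(c/3)^d$.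
\end{proof}

Fix $n_0$ with $(1-c_0)^{n_0}\le\frac18$ and put
\[
\ell(H)=\lceil3H^{3/2}\rceil\ge(2H)^{3/2},\qquad r(H)=n_0\,(2\ell(H)+1)\le CH^{3/2}\quad(H\ge1).
\]
The next lemma says that a boundary condition of height $H$ is reduced to $H/2$ at distance $r(H)$, except with an almost Gaussian probability.

\begin{lemma}\label{lem:relax}
There are $H_*\ge2$ and $c_1$ such that the following holds for all $H\ge H_*$ and all $L$. Let $B$ be a cube of radius $R\le H^2$, $D=B\cap\Lambda_L$, and let $0\le b\le H$ on $\partial D$ with $b=0$ on $\Lambda_L^c$. Then for all $z\in D$ with $Q(z,r(H))\subset B$,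
\[
\mu_D^{b,\eta}(\varphi_z>H/2)\le e^{-c_1H^2/\log H}.
\]
\end{lemma}

\begin{proof}
Let $\ell=\ell(H)$ and $\mathbb P=\mu_D^{b,\eta}$. We have $2\le r(H)\le R\le H^2$. Take $H_*$ so large that $\ell\ge\ell_0$ and $C_0\log R\le2C_0\log H\le H/8$.

\emph{Step 1: zeros are dense.} Let $\mathcal G$ be the event that every cube $Q'\subset D$ of side $\ell$ contains at least $\kappa\ell^d$ zeros. By Lemma~\ref{lem:height} with $t=H/2$, $\mathbb P(\varphi_y>2H)\le e^{-H^2/(16C_0\log H)}$ for $y\in D$. For a fixed $Q'$, condition on the field off $Q'$; if it is at most $2H$ on $\partial Q'$, Lemma~\ref{lem:density} with $2H$ in place of $H$ bounds the conditional probability of fewer than $\kappa\ell^d$ zeros by $e^{-\kappa\ell^d}$. There are at most $|B|\le(2H^2+1)^d$ sites $y$ and cubes $Q'$, and $\ell^d\ge\ell^2\ge H^3$ because $d\ge2$. Hence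
\[
\mathbb P(\mathcal G^c)\le(2H^2+1)^d\big(e^{-H^2/(16C_0\log H)}+e^{-\kappa H^3}\big)\le e^{-cH^2/\log H}.
\]

\emph{Step 2: the walk is trapped.} Let $A$ be the zero set in $D$; the event $\mathcal G$ depends only on $A$. Suppose it holds, and let $U=A\cup\Lambda_L^c$, a set on which the field vanishes. We claim that $|Q(y,\ell)\cap U|\ge\kappa\ell^d$ whenever $y\in\Lambda_L$ and $Q(y,2\ell)\subset B$. If $L\ge\ell$, then in each coordinate the interval of $L$ sites defining $\Lambda_L$ contains $\ell$ consecutive sites including $y_i$, and they lie in $[y_i-\ell,y_i+\ell]$; the product of these intervals is a cube of side $\ell$ in $Q(y,\ell)\cap D$, and $\mathcal G$ applies to it. If $L<\ell$, then $|Q(y,\ell)\setminus\Lambda_L|\ge(2\ell+1)^d-\ell^d\ge\ell^d$.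

Run the walk from $z$ in $n_0$ stages; a stage starts at the current position $y$ and ends on leaving $Q(y,2\ell)$. At the start of stage $k=0,\dots,n_0-1$ we have $|y-z|_\infty\le k(2\ell+1)$, so $Q(y,2\ell)\subset Q(z,r(H))\subset B$; and if $U$ has not been hit yet, then $y\in\Lambda_L$. By the claim and Lemma~\ref{lem:hit}, $U$ is hit during that stage with conditional probability at least $c_0$. So the walk leaves $B$ before hitting $U$ with probability at most $(1-c_0)^{n_0}\le\frac18$.

\emph{Step 3: Gaussian concentration.} Condition on $A$, with $\mathcal G$ holding and $z\notin A$. By Lemma~\ref{lem:mono}(c) the law is $\mu_{D\setminus A}^{b^A,0}$. The boundary condition $b^A$ vanishes on $U$ and is at most $H$ on the rest of the boundary, which lies outside $B$; so its harmonic extension at $z$ is at most $H/8$ by Step~2. By Lemma~\ref{lem:mono}(d) and Lemma~\ref{lem:height}, the conditional mean of $\varphi_z$ is at most $H/8+C_0\log R\le H/4$, and \eqref{eq:conc} gives $\mathbb P(\varphi_z>H/2\mid A)\le e^{-(H/4)^2/(4C_0\log H)}$.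 Adding $\mathbb P(\mathcal G^c)$ and enlarging $H_*$ proves the lemma.
\end{proof}

Iterating over the heights $M,2M,4M,\dots$ removes the assumption on the boundary condition: a large height at $x$ is either an atypical event in a box with moderate boundary values, or is caused by a height twice as large on the boundary of that box.

\begin{proposition}\label{prop:loc}
There are $M_0\ge2$, $c_2$ and $\rho_*>0$ such that for all $L$ and $x\in\Lambda_L$,
\[
\mathbb P_L(\varphi_x>M)\le e^{-c_2M^2/\log M}\quad(M\ge M_0),\qquad\rho_x=\mathbb P_L(\varphi_x=0)\ge\rho_* .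
\]
In particular all moments of $\varphi_x$ are bounded uniformly in $x$ and $L$, and $\sup_{L,x}\mathbb E_L[S_x\mathbf 1_{\{S_x>M\}}]\to0$ as $M\to\infty$.
\end{proposition}

\begin{proof}
Fix $L$. Let $H_k=2^kM$ and $\alpha_k=\max_{y\in\Lambda_L}\mathbb P_L(\varphi_y>H_k)$, with $M\ge H_*$ so large that $r(H)\le H^2$ for $H\ge M$. For $y\in\Lambda_L$ let $B=Q(y,r(H_{k+1}))$ and condition on the field off $B$. If $\varphi\le H_{k+1}$ on $\partial B$, Lemma~\ref{lem:relax} applies with $H=H_{k+1}$, $z=y$; the complementary event has probability at most $a_k\alpha_{k+1}$ with $a_k=|\partial B|\le CH_{k+1}^C$. So $\alpha_k\le e^{-c_1H_{k+1}^2/\log H_{k+1}}+a_k\alpha_{k+1}$, and for every $n$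
\[
\alpha_0\le\sum_{k<n}\Big(\prod_{i<k}a_i\Big)e^{-c_1H_{k+1}^2/\log H_{k+1}}+\Big(\prod_{i<n}a_i\Big)\alpha_n .
\]
Since $k\le\log_2H_k$, we have $\prod_{i<k}a_i\le(CH_k^C)^k\le e^{C(\log H_{k+1})^2}$. For fixed $L$, Lemma~\ref{lem:height} with $D=\Lambda_L$ and $b=0$ gives $\alpha_n\le e^{-c_LH_n^2}$ for large $n$, with $c_L>0$ depending on $L$, so the last term tends to $0$ as $n\to\infty$. For $M$ large the $k$-th term of the series is at most $e^{-(c_1/2)H_{k+1}^2/\log H_{k+1}}$. As $\log H_{k+1}\le(k+2)\log M$ and $4^{k+1}\ge2(k+1)(k+2)$, this is at most $e^{-c_1(k+1)M^2/\log M}$, and the sum is at most $e^{-c_2M^2/\log M}$ for $M\ge M_0$.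

The moment bounds follow, and $\mathbb E_L[S_x\mathbf 1_{\{S_x>M\}}]\le(\mathbb E_LS_x^2)^{1/2}\,\mathbb P_L(S_x>M)^{1/2}$, where $S_x>M$ forces $\varphi_y>M/2d$ for some $y\sim x$. Finally choose $M$ with $\mathbb P_L(S_x>M)\le\frac12$ for all $x,L$; as $p$ is decreasing, $\rho_x=\mathbb E_Lp(S_x)\ge\frac12p(M)$.
\end{proof}

\section{The flux inequality and the massive inequality with a tail term}\label{sec:flux}

Let $s_x^{(L)}=\mathbb E_L[S_x\mid\varphi_x=0]$ and $\rho_x^{(L)}=\mathbb P_L(\varphi_x=0)$. By Lemmas~\ref{lem:onesite}(b) and~\ref{lem:pinned}, the mean force of the wall at $x$ is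
\begin{equation}\label{eq:force}
\mathbb E_L[-(\Delta\varphi)_x]=\mathbb E_Lq(S_x)=\rho_x^{(L)}\big(\tfrac1\eta-s_x^{(L)}\big).
\end{equation}
With zero boundary condition the total force is an outgoing flux and is nonnegative. This gives $s_x\le1/\eta$ on average over $x$. To obtain it at every site we use monotonicity in the volume: one violation would be inherited by almost all sites of a much larger box.

\begin{lemma}\label{lem:flux}
$s_x^{(L)}\le1/\eta$ for all $L$ and $x\in\Lambda_L$.
\end{lemma}

\begin{proof}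
Suppose $s_x^{(L)}=\frac1\eta+\varepsilon$ with $\varepsilon>0$. Let $N\ge L$ and call $y\in\Lambda_N$ \emph{inner} if $y-x+\Lambda_L\subset\Lambda_N$. There are $(N-L+1)^d$ inner sites, so at most $dLN^{d-1}$ sites are not inner. The number $s_y^{(N)}$ is the mean of $S_y$ under $\mu^{0,\eta}_{\Lambda_N\setminus\{y\}}$. For inner $y$, Lemma~\ref{lem:mono}(b) and translation invariance give $s_y^{(N)}\ge s_x^{(L)}$. Summing \eqref{eq:force} over $\Lambda_N$ and using \eqref{eq:fluxsum},
\[
0\le\sum_{y\in\Lambda_N}n_{\Lambda_N}(y)\,\mathbb E_N\varphi_y=\sum_{y\in\Lambda_N}\rho_y^{(N)}\big(\tfrac1\eta-s_y^{(N)}\big)\le-\varepsilon\rho_*(N-L+1)^d+\tfrac1\eta\,dLN^{d-1},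
\]
where inner sites are bounded with Proposition~\ref{prop:loc} and the other terms by $1/\eta$. The right side is negative for large $N$, a contradiction.
\end{proof}

The uniform bound $\rho_y\ge\rho_*$ is what makes the inner sites outweigh the $O(N^{d-1})$ others.

Fix $L$ and $j\in\Lambda=\Lambda_L$, and let $c_x=\operatorname{Cov}_L(\varphi_j,\varphi_x)\ge0$, so that $c=0$ off $\Lambda$. By \eqref{eq:gamma}, \eqref{eq:Deltac} and Lemma~\ref{lem:flux},
\begin{equation}\label{eq:subharmonic}
\Delta c_x\ge\rho_x\operatorname{Cov}_0(\varphi_j,S_x)\ge0\qquad(x\in\Lambda\setminus\{j\}).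
\end{equation}
We now compare this with the upper bound \eqref{eq:cupper}, cutting $w'$ at a level $M$. The part above $M$ is transferred back to $\mathbb P_L$, where it becomes
\[
\Psi_M(S)=p(S)\big(w'(S)-w'(S\wedge M)\big).
\]
Since $pw'=m$ and $m(S)\le S$ for $S\ge1/\eta$ by Lemma~\ref{lem:onesite}(c), we have $0\le\Psi_M(S)\le S\mathbf 1_{\{S>M\}}$ for $M\ge1/\eta$.

\begin{proposition}\label{prop:local}
Let $M\ge1/\eta$ and $\varepsilon_M=K_p\rho_*^{-1}\sup_{L,x}\mathbb E_L[S_x\mathbf 1_{\{S_x>M\}}]$, so that $\varepsilon_M\to0$ as $M\to\infty$. For all $L$ and all $x\ne j$ in $\Lambda_L$,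
\[
c_x\le w''(M)\,\Delta c_x+\varepsilon_M\sum_{y\sim x}c_y+\operatorname{Cov}_L(\varphi_j,\Psi_M(S_x)).
\]
\end{proposition}

\begin{proof}
Write $S=S_x$. By \eqref{eq:cupper},
\[
c_x\le\rho_x\operatorname{Cov}_0(\varphi_j,w'(S\wedge M))+\rho_x\operatorname{Cov}_0(\varphi_j,\Psi_M(S)w(S)).
\]
As $w''$ is increasing, $w''(M)S-w'(S\wedge M)$ is increasing in $S$; by \eqref{eq:compare} for the pinned measure and \eqref{eq:subharmonic}, the first term is at most $w''(M)\Delta c_x$. By Lemma~\ref{lem:pinned} the second term equals $\operatorname{Cov}_L(\varphi_j,\Psi_M(S))+\gamma_x\mathbb E_L\Psi_M(S)$. By Lemma~\ref{lem:onesite}(e), $K_pS-(1-p(S))$ is increasing, so \eqref{eq:gamma} and \eqref{eq:compare} give $\rho_*\gamma_x\le K_p\operatorname{Cov}_L(\varphi_j,S)=K_p\sum_{y\sim x}c_y$.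
\end{proof}

\section{The tail term and the proof of Theorem~\ref{thm:A}}\label{sec:tail}

By the Cauchy--Schwarz inequality and Proposition~\ref{prop:loc}, $\operatorname{Cov}_L(\varphi_j,\Psi_M(S_x))$ is small for large $M$, but this bound does not decay in $|x-j|$. What Lemma~\ref{lem:massive} needs is a small \emph{multiple} of the covariances $c_y$. By \eqref{eq:compare} such a bound holds for a function with a small Lipschitz constant. The function $\Psi_M(S_x)$ is not of this kind, but its conditional expectation given the field outside a box around $x$ is, as long as the boundary values are moderate, because then Lemma~\ref{lem:relax} makes $\{S_x>M\}$ unlikely. The contribution of large boundary values is a new function of the same type, on a larger box and supported on a rarer event. We iterate until the box reaches $j$.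

\begin{proposition}\label{prop:tail}
There are $M_*$, $C_1$ and, for $M\ge M_*$, functions $\theta_M:\mathbb Z^d\to[0,\infty)$ depending only on $d,\eta,M$, with $\sum_z\theta_M(z)e^{|z|_1}\to0$ as $M\to\infty$, such that for all $L$, all $x\ne j$ in $\Lambda_L$ and all measurable $\Psi$ with $0\le\Psi(S)\le S\mathbf 1_{\{S>M\}}$,
\[
\operatorname{Cov}_L(\varphi_j,\Psi(S_x))\le\sum_y\theta_M(y-x)\,c_y+C_1e^{-|x-j|_1}.
\]
\end{proposition}

\begin{proof}
\emph{Scales.} Let $H_k=2^kM/2d$, $R_0=0$, $R_{k+1}=R_k+1+r(H_{k+1})$, and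
\[
B_k=Q(x,R_k),\qquad V_k=\partial B_k,\qquad D_k=B_k\cap\Lambda .
\]
Take $M$ so large that $H_0\ge\max(H_*,M_0)\ge2$. Summing a geometric series, $R_k\le C_2H_k^{3/2}$, so $2\le R_k\le H_k^2$ for $k\ge1$ if $M$ is large, and $|V_k|\le CH_k^C$. By construction
\begin{equation}\label{eq:room}
Q(z,r(H_{k+1}))\subset B_{k+1}\qquad(z\in V_k),
\end{equation}
and $\partial D_{k+1}\subset V_{k+1}\cup\Lambda^c$. For $b\in[0,\infty)^{V_{k+1}}$ vanishing off $\Lambda$, let $\mathbb E^b,\mathbb P^b,\operatorname{Cov}^b$ refer to $\mu^{b,\eta}_{D_{k+1}}$ with zero boundary values on $\Lambda^c$. Define $\Phi_0=\Psi(S_x)$, a function of $\varphi_{V_0}$, and recursively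
\[
u_k(b)=\mathbb E^b[\Phi_k(\varphi_{V_k})],\qquad\Phi_{k+1}(b)=u_k(b)-u_k(b\wedge H_{k+1}),
\]
where the minimum is taken in each coordinate.

\emph{(a) Size.} With $C_3=\max(2d,4\Gamma_1)$ we claim
\[
|\Phi_k(b)|\le C_3^{k+1}\big(\max_{V_k}b\big)\mathbf 1_{\{\max_{V_k}b>H_k\}} .
\]
For $k=0$, $S_x\le2d\max_{V_0}\varphi$, and $S_x>M$ forces $\max_{V_0}\varphi>H_0$. Assume the claim for $k$. If $\max b\le H_{k+1}$, then $\Phi_{k+1}(b)=0$. Otherwise $\log R_{k+1}\le2\log H_{k+1}\le H_{k+1}\le\max b$, and Lemma~\ref{lem:height} bounds each of $|u_k(b)|$ and $|u_k(b\wedge H_{k+1})|$ by $C_3^{k+1}\Gamma_1(\max b+\log R_{k+1})\le\frac12C_3^{k+2}\max b$. Note that $C_3^k=(2^k)^{\log_2C_3}\le H_k^C$.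

\emph{(b) Gradient.} Let $0\le b\le H_{k+1}$ and $v\in V_{k+1}\cap\Lambda$. The site $v$ has exactly one neighbor $v'$ in $B_{k+1}$, obtained by one step toward $x$, and $v'\in\Lambda$ because $\Lambda$ is a cube containing $v$ and $x$. The value $b_v$ enters the unnormalized density only through the factor $e^{b_v\varphi_{v'}-b_v^2/2}$, so $\partial_{b_v}u_k=\operatorname{Cov}^b(\Phi_k,\varphi_{v'})$, and $|\partial_{b_v}u_k|\le(\mathbb E^b\Phi_k^2)^{1/2}(\mathbb E^b\varphi_{v'}^2)^{1/2}$. By Lemma~\ref{lem:height}, $\mathbb E^b\varphi_{v'}^2\le CH_{k+1}^2$, and by (a) and Cauchy--Schwarz,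
\[
\mathbb E^b\Phi_k^2\le C_3^{2k+2}\,CH_{k+1}^2\;\mathbb P^b\big(\max_{V_k}\varphi>H_k\big)^{1/2}.
\]
By \eqref{eq:room}, Lemma~\ref{lem:relax} applies with $H=H_{k+1}=2H_k$ and $B=B_{k+1}$ at each $z\in V_k\cap\Lambda$, so the probability is at most $|V_k|e^{-c_1H_{k+1}^2/\log H_{k+1}}$. Since $H_{k+1}^2/\log H_{k+1}\ge2H_k^2/\log H_k$ for $H_k\ge2$, we get $|\partial_{b_v}u_k|\le CH_k^Ce^{-c_1H_k^2/(2\log H_k)}$, and for $M\ge M_*$ and all $k\ge0$
\[
|\partial_{b_v}u_k(b)|\le\vartheta_k:=e^{-c_1H_k^2/(4\log H_k)}\qquad(0\le b\le H_{k+1}).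
\]

\emph{(c) One step.} Suppose $j\notin B_{k+1}$. By the Markov property,
\[
\operatorname{Cov}_L(\varphi_j,\Phi_k)=\operatorname{Cov}_L\big(\varphi_j,u_k(\varphi_{V_{k+1}})\big)=\operatorname{Cov}_L\big(\varphi_j,u_k(\varphi_{V_{k+1}}\wedge H_{k+1})\big)+\operatorname{Cov}_L(\varphi_j,\Phi_{k+1}).
\]
By (b), $\vartheta_k\sum_vb_v-u_k(b)$ is increasing on $\{0\le b\le H_{k+1}\}$; composing with the increasing map $b\mapsto b\wedge H_{k+1}$ and adding the increasing function $\vartheta_k\sum_v(b_v-b_v\wedge H_{k+1})$, we see that $\vartheta_k\sum_vb_v-u_k(b\wedge H_{k+1})$ is increasing everywhere. By \eqref{eq:compare},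
\[
\operatorname{Cov}_L(\varphi_j,\Phi_k)\le\vartheta_k\sum_{v\in V_{k+1}}c_v+\operatorname{Cov}_L(\varphi_j,\Phi_{k+1}).
\]

\emph{(d) Last scale.} Let $k_0\ge0$ be the smallest index with $j\in B_{k_0+1}$, and apply (c) for $k<k_0$. Write $H=H_{k_0}$. Then $|x-j|_1\le dR_{k_0+1}\le CH^{3/2}$. By (a), Cauchy--Schwarz twice and Proposition~\ref{prop:loc},
\[
|\operatorname{Cov}_L(\varphi_j,\Phi_{k_0})|\le C\,C_3^{k_0+1}\Big(\sum_{y\in V_{k_0}}\mathbb E_L\varphi_y^4\Big)^{1/4}\Big(|V_{k_0}|e^{-c_2H^2/\log H}\Big)^{1/4}\le CH^Ce^{-c_2H^2/(4\log H)} .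
\]
This is at most $C_1e^{-|x-j|_1}$, because $H^C\exp(CH^{3/2}-c_2H^2/(4\log H))$ is bounded on $[2,\infty)$.

Let $\theta_M(z)=\sum_{k\ge0}\vartheta_k\mathbf 1_{\{z\in\partial Q(0,R_{k+1})\}}$; then the stated inequality holds. On $\partial Q(0,R_{k+1})$ we have $|z|_1\le dR_{k+1}+1\le CH_k^{3/2}$, so the $k$-th term contributes at most $\vartheta_k\,CH_k^Ce^{CH_k^{3/2}}\le e^{-H_k}$ to $\sum_z\theta_M(z)e^{|z|_1}$ when $M$ is large, and $\sum_ke^{-2^kH_0}\to0$ as $M\to\infty$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]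
Choose $M\ge\max(M_*,1/\eta)$ such that $\theta=\theta_M+\varepsilon_M\mathbf 1_{\{|z|_1=1\}}$ satisfies
\[
\sum_z\theta(z)e^{|z|_1}=\sum_z\theta_M(z)e^{|z|_1}+2de\,\varepsilon_M\le\tfrac14 .
\]
Propositions~\ref{prop:local} and~\ref{prop:tail}, the latter with $\Psi=\Psi_M$, give \eqref{eq:massive} with $K=w''(M)$ and $K'=C_1$, for every $L$ and $j\in\Lambda_L$. By Proposition~\ref{prop:loc}, $c_j=\operatorname{Var}_L\varphi_j\le C$. Lemma~\ref{lem:massive} yields $c_z\le Ce^{-\delta|z-j|_1}$ with constants depending only on $d$ and $\eta$. Nonnegativity is FKG, and $|\cdot|_1\ge|\cdot|_2$.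
\end{proof}

\section{Lower bound and other observables}\label{sec:B}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
(i) Let $\eta\ge0$. By Lemma~\ref{lem:onesite}(d), $c_*=\min(\inf m',\frac12)>0$. Fix $j$ and let $c_x=\operatorname{Cov}_L(\varphi_j,\varphi_x)\ge0$. For $x\ne j$, $m(S)-c_*S$ is increasing, so by \eqref{eq:compare} $c_x=\operatorname{Cov}_L(\varphi_j,m(S_x))\ge c_*\sum_{y\sim x}c_y$, which is at least $c_*c_y$ for each $y\sim x$. Also $c_j\ge\mathbb E_L\operatorname{Var}_L(\varphi_j\mid\mathcal F_j)=\mathbb E_Lm'(S_j)\ge c_*$. Iterate along a nearest-neighbor path of length $|i-j|_1$ from $i$ to $j$ inside the cube $\Lambda_L$.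

(ii) Let $\bar F=\sum_il_i\varphi_i$ and $\bar G=\sum_jl'_j\varphi_j$. The functions $\bar F\pm F$ and $\bar G\pm G$ are increasing, so by FKG
\begin{align*}
0&\le\operatorname{Cov}_L(\bar F+F,\bar G-G)+\operatorname{Cov}_L(\bar F-F,\bar G+G)=2\operatorname{Cov}_L(\bar F,\bar G)-2\operatorname{Cov}_L(F,G),\\
0&\le\operatorname{Cov}_L(\bar F+F,\bar G+G)+\operatorname{Cov}_L(\bar F-F,\bar G-G)=2\operatorname{Cov}_L(\bar F,\bar G)+2\operatorname{Cov}_L(F,G).
\end{align*}
Thus $|\operatorname{Cov}_L(F,G)|\le\sum_{i,j}l_il'_j\operatorname{Cov}_L(\varphi_i,\varphi_j)$, and Theorem~\ref{thm:A} applies.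

The indicators are not Lipschitz, but their conditional expectations are. Let $|i-j|_1\ge2$. Given all other heights, $\varphi_i$ and $\varphi_j$ are independent, and neither $S_i$ nor $S_j$ involves them. Hence the covariance of the indicators equals $\operatorname{Cov}_L(p(S_i),p(S_j))$. By Lemma~\ref{lem:onesite}(e), $p(S_i)$ is coordinatewise Lipschitz with constant $K_p$ at the neighbors of $i$ and $0$ elsewhere, so the first part gives the bound $(2dK_p)^2Ce^{2c}e^{-c|i-j|_1}$. For $|i-j|_1\le1$ the covariance is at most $1\le e^ce^{-c|i-j|_1}$ in absolute value.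
\end{proof}

\section{No summable decay below the wetting point}\label{sec:C}

For the Gaussian field without wall, $-\Delta c=\mathbf 1_{\{j\}}$ on $\Lambda_L$: a unit source at $j$ is absorbed nowhere inside, so by \eqref{eq:fluxsum} the whole unit flows out through the boundary, $\sum_xn_{\Lambda_L}(x)c_x=1$. This is incompatible with a summable bound on $c$ when $j$ is far from the boundary. The same balance survives when the interface rarely feels the wall. The quantity that measures this is
\[
\epsilon_x=\mathbb E_L\big[(\eta+I(S_x))^{-1}\big],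
\]
which is small when $S_x$ is typically large.

\begin{lemma}\label{lem:eps}
If $\eta=0$ or $0<\eta<\eta_c$, then $L^{-d}\sum_{x\in\Lambda_L}\epsilon_x\to0$ as $L\to\infty$.
\end{lemma}

\begin{proof}
Let $0<\eta<\eta_c$. Then $\epsilon_x=\rho_x/\eta$, and $L^{-d}\sum_x\rho_x$ is the derivative of $t\mapsto f_L(e^t)$ at $t=\log\eta$. Choose $h>0$ with $e^h\eta<\eta_c$. By convexity and nonnegativity (Lemma~\ref{lem:free}) the derivative is at most $f_L(e^h\eta)/h$, which tends to $f(e^h\eta)/h=0$. Let $\eta=0$. Then $\epsilon_x=\mathbb E_Lq(S_x)=\mathbb E_L[-(\Delta\varphi)_x]$, and \eqref{eq:fluxsum} with Lemma~\ref{lem:height} gives $\sum_x\epsilon_x=\sum_xn_{\Lambda_L}(x)\mathbb E_L\varphi_x\le2dL^{d-1}C_0\log L$ for $L\ge2$.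
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Suppose $\chi$ exists. Fix an integer $r\ge1$ and $\epsilon\in(0,1)$. For large $L$ there is $j\in\Lambda=\Lambda_L$ at $|\cdot|_\infty$-distance at least $\sqrt L>r$ from $\Lambda^c$ with $\epsilon_x\le\epsilon$ for all $x\in Q(j,r)$. Indeed, the number of $j$ violating one of the two conditions is at most $CL^{d-1/2}+(2r+1)^d\epsilon^{-1}\sum_x\epsilon_x=o(L^d)$ by Lemma~\ref{lem:eps}. Let $c_x=\operatorname{Cov}_L(\varphi_j,\varphi_x)$, so $0\le c_x\le\chi(x-j)$ and $c=0$ off $\Lambda$. By \eqref{eq:fluxsum},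
\begin{equation}\label{eq:balance}
\sum_{x\in\Lambda}-\Delta c_x=\sum_{x\in\Lambda}n_\Lambda(x)c_x\le2d\sum_{|z|_\infty\ge\sqrt L-1}\chi(z).
\end{equation}
We bound the left side from below. By Lemma~\ref{lem:onesite}(c), $m$ and $1-\eta S$ grow at most linearly while $\eta+I(S)\ge I(0)e^{S^2/4d}$; therefore $q^2\le C(\eta+I)^{-1}$ and $|mq|\le C(\eta+I)^{-1/2}$. For $x\in Q(j,r)$ it follows that $\mathbb E_Lq(S_x)^2\le C\epsilon$, that $\mathbb E_L|m(S_x)q(S_x)|\le C\epsilon^{1/2}$ by Jensen's inequality, and, as $\operatorname{Var}_L\varphi_j\le\chi(0)$, that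
\begin{equation}\label{eq:smallcov}
|\operatorname{Cov}_L(\varphi_j,q(S_x))|\le C\chi(0)^{1/2}\epsilon^{1/2}.
\end{equation}

\emph{The source $x=j$.} By Lemma~\ref{lem:onesite}(b) and $\mathbb E_Lp(S_j)=\eta\epsilon_j$,
\[
-\Delta c_j=\operatorname{Cov}_L(\varphi_j,-(\Delta\varphi)_j)=1-\eta\epsilon_j-\mathbb E_L\varphi_j\,\mathbb E_Lq(S_j).
\]
We have no uniform bound on $\mathbb E_L\varphi_j$ here, so we write the product as
\[
\mathbb E_L\varphi_j\,\mathbb E_Lq(S_j)=\mathbb E_L[m(S_j)q(S_j)]-\operatorname{Cov}_L(\varphi_j,q(S_j)).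
\]
Hence $-\Delta c_j\ge1-\eta\epsilon-C(1+\chi(0)^{1/2})\epsilon^{1/2}$.

\emph{Near sites $0<|x-j|_\infty\le r$.} Conditioning on $\mathcal F_x$ gives $-\Delta c_x=\operatorname{Cov}_L(\varphi_j,q(S_x))$, which is bounded by \eqref{eq:smallcov}.

\emph{Far sites $|x-j|_\infty>r$.} Here $|\Delta c_x|\le2dc_x+\sum_{y\sim x}c_y$, and all sites involved are at distance at least $r$ from $j$. The total is at most $4d\sum_{|z|_\infty\ge r}\chi(z)$.

Inserting the three bounds into \eqref{eq:balance},
\[
1\le\eta\epsilon+C(2r+1)^d\big(1+\chi(0)^{1/2}\big)\epsilon^{1/2}+4d\sum_{|z|_\infty\ge r}\chi(z)+2d\sum_{|z|_\infty\ge\sqrt L-1}\chi(z).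
\]
Taking $r$ large, then $\epsilon$ small, then $L$ large makes the right side less than $1$, a contradiction. Since $z\mapsto Ce^{-c|z|_2}$ is summable, uniform exponential decay fails as well.
\end{proof}

\begin{thebibliography}{9}

\bibitem{BDZ} Bolthausen, Deuschel and Zeitouni, J. Math. Phys. 41 (2000), 1211--1223.

\bibitem{BL} Brascamp and Lieb, 1976.

\bibitem{KR} Karlin and Rinott, 1980.

\bibitem{Preston} Preston, 1974.

\bibitem{Wetting} \emph{Wetting of gradient fields: pathwise estimates}, doi:10.1007/s00440-007-0130-x, \texttt{https://link.springer.com/content/pdf/10.1007/s00440-007-0130-x.pdf}.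

\end{thebibliography}
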